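# Bubbling between projective structures with the same monodromy

## 1. A half-plane, a grafted annulus and a bubble

Let $\mathbb H$ be the upper half-plane and $\Gamma\subset \operatorname{PSL}(2,\mathbb R)$ a discrete torsion-free cocompact group. The surface $R=\mathbb H/\Gamma$ is closed, oriented, of genus $g>1$. The inclusion $D_1:\mathbb H\hookrightarrow\hat{\mathbb C}$ satisfies $D_1\circ\gamma=\gamma\circ D_1$, so $R$ is locally modeled on $\hat{\mathbb C}$, and walking around a loop $\gamma$ changes the model by the Möbius map $\gamma$. We now change this picture in two ways without changing the Möbius maps.

*First modification.* Take a simple closed geodesic $\alpha$ in $R$. After a conjugation, one lift of $\alpha$ is the half-line $c=\{iy:y>0\}$, and its stabilizer is generated by $z\mapsto\lambda z$ with $\lambda>1$. Consider the strip $\{(r,\varphi): r>0,\ \pi/2\le\varphi\le 5\pi/2\}$ with the map $(r,\varphi)\mapsto re^{i\varphi}$ to $\hat{\mathbb C}$. Both boundary lines go to $c$, and $(r,\varphi)\mapsto(\lambda r,\varphi)$ corresponds to $z\mapsto\lambda z$. Cut $\mathbb H$ along $c$ and insert the strip: coming from the right of $c$ (arguments slightly below $\pi/2$) one enters the strip at $\varphi=\pi/2$, turns once around $0$, and leaves at $\varphi=5\pi/2$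 to the left of $c$. Do the same, transported by $\gamma$, at each translate $\gamma c$. The new simply connected surface carries a local homeomorphism $D_2$ to $\hat{\mathbb C}$, equivariant for the same $\Gamma$. Downstairs we have inserted an annulus along $\alpha$, so the surface is still $R$ topologically. The result is not what we started from: $D_1$ is injective, while $D_2$ maps the two boundary lines of one strip to the same $c$. Injectivity survives a change of coordinates on $R$ and composition with Möbius maps.

*Second modification.* Take the arc $\beta\subset\alpha$ with lift $[i,si]\subset c$, $1<s<\lambda$. Cut $\mathbb H$ along $[i,si]$, cut a copy of the sphere $\hat{\mathbb C}$ along $[i,si]$, and glue crosswise, so that crossing the slit from $\mathbb H$ leads into the sphere and crossing the slit in the sphere leads back into $\mathbb H$. Do this equivariantly. A sphere cut along an arc is a disc, so the surface is again $R$. Walk around the point $i$: after one full turn we are in the sphere, after two we are back. So the new map to $\hat{\mathbb C}$ has local degree $2$ there, and likewise at $si$. Again no Möbius map attached to a loop has changed. We paid with two branch points.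

We now have three structures with the same monodromy $\Gamma$. The two unbranched ones differ by one surgery, because we built them that way. Suppose instead that somebody hands us two unbranched structures with the same monodromy, and nothing else. Can we pass from one to the other by surgeries of these two kinds and their inverses? The answer is yes, and the second kind alone suffices. The problem is posed in "The Monodromy Groups Of Schwarzian Equations On Closed Riemann Surfaces" (https://typeset.io/pdf/the-monodromy-groups-of-schwarzian-equations-on-closed-55qcpc1e35.pdf).

## 2. Branched projective structures and the four moves

Throughout, $R$ is an oriented closed surface of genus $g>1$ and $\mathbb S^2=\hat{\mathbb C}$.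

**Definition (projective structure).** A (possibly branched) complex-projective structure $\sigma$ on $R$ is given by a developing map $D:\tilde R\to\mathbb S^2$, an orientation-preserving local homeomorphism in the unbranched case and a branched local homeomorphism in the branched case, equivariant for a homomorphism $\theta:\pi_1(R)\to\operatorname{PSL}(2,\mathbb C)$, that is, $D\circ\gamma=\theta(\gamma)\circ D$. The homomorphism $\theta$ is the monodromy representation. A branch point where $D$ has local degree $k+1$ has order $k$; it is simple if $k=1$. Structures are considered up to post-composition of $D$ with Möbius maps and up to isotopy of $R$; monodromies are considered up to conjugation. The branch points are the singular points of $\sigma$, and $n_k(\sigma)$ denotes the number of branch points of order $k$.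

For instance $z\mapsto z^{k+1}$ has a branch point of order $k$ at $0$; the second modification above has $n_1=2$. The image $D(\tilde p)$ of a lift of a point $p\in R$ is defined up to the action of $\theta(\pi_1(R))$. We call it the value at $p$, and it is not changed by isotopy, since precomposing $D$ with a homeomorphism only moves the point that carries the value.

**Definition (grafting).** Let $\alpha\subset R$ be a simple closed loop, disjoint from the singular points, with $\theta(\alpha)$ loxodromic, such that $D$ maps a lift $\tilde\alpha$ injectively onto a simple arc $c$ joining the two fixed points of $\theta(\alpha)$. Cut the torus $(\hat{\mathbb C}\setminus\operatorname{Fix}\theta(\alpha))/\langle\theta(\alpha)\rangle$ along the simple closed curve $c/\langle\theta(\alpha)\rangle$ and insert the resulting annulus into $R$ cut open along $\alpha$. The result $gr_\alpha(\sigma)$ is a structure on $R$ with the same monodromy. The reverse operation is inverse grafting.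

The first modification of Section 1 is the example.

**Definition (bubbling).** An *arc* is a compact simple arc. Let $\alpha\subset R$ be an arc disjoint from the singular points, of which a lift is mapped homeomorphically by $D$ onto an arc $a\subset\mathbb S^2$, and let $m\ge1$. Cut $R$ along $\alpha$, take copies $S_1,\dots,S_m$ of $\mathbb S^2$ cut along $a$, and glue $\alpha^+$ to $a_1^-$, $a_1^+$ to $a_2^-$, …, $a_m^+$ to $\alpha^-$. This is an *$m$-bubble-on* (a bubble-on with $N=m$ copies). The inverse operation is an *$m$-bubble-off*.

So a path reaching a slit from one side continues, on the other side of the slit, in the next or previous sheet. For $m=1$ there are two sheets, and every crossing of the slit exchanges them. Each $S_j$ is a closed disc; glued in a chain they form a disc with boundary $a_1^-\cup a_m^+$, and this disc fills the hole $\alpha^+\cup\alpha^-$. Hence the new surface is again $R$, identified by a homeomorphism that is the identity outside a disc neighborhood of $\alpha$. Around each end of $\alpha$ there are now $m+1$ full turns, so two branch points of order $m$ appear. A model example: the same gluing applied to the sphere itself, with $m=1$ and $a$ running from $0$ to $\infty$, gives two slit spheres glued crosswise, which is the double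 covering $w\mapsto w^2$.

**Theorem A.** Let $\sigma_1,\sigma_2$ be unbranched projective structures on $R$ with the same monodromy. Then there are $k\ge0$ and a branched structure $\sigma'$ with the same monodromy such that $\sigma'$ is obtained from $\sigma_1$ by $k$ successive bubble-ons with $N=1$, and $\sigma_2$ is obtained from $\sigma'$ by $k$ successive bubble-offs with $N=1$.

**Theorem B.** Let $\sigma_1,\sigma_2$ be possibly branched structures on $R$ with the same monodromy. They are connected by a finite sequence of graftings, inverse graftings, bubble-ons and bubble-offs if and only if $n_k(\sigma_1)\equiv n_k(\sigma_2)\pmod 2$ for every $k\ge1$. In that case bubble-ons and bubble-offs suffice.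

Theorem A holds for every $\theta$, with no hypothesis on it. Since all moves preserve monodromy, two unbranched structures are related by the moves if and only if their monodromies are conjugate.

*Conventions.* Post-composing $D_2$ with a Möbius map, we assume that $D_1$ and $D_2$ are equivariant for the same $\theta$. If $X\subset R$ is a closed disc, $D|_X$ means $D$ on a chosen lift of $X$. A *chord* of a closed disc is an arc in it meeting the boundary exactly in its two endpoints. Arcs chosen on $\mathbb S^2$ are piecewise smooth. Smoothness on $R$ minus the branch points of a structure is taken via its developing map.

*Local replacement.* Let $X\subset R$ be a closed disc, $X_1$ another closed disc, and $f_1:X_1\to\mathbb S^2$ a branched local homeomorphism that coincides with $D|_X$ near the boundary, for a given identification of collars. Replacing $X$ by $X_1$, and every translate of the lift equivariantly, gives a structure on $R$ with the same $\theta$. It is well defined: two identifications $X_1\to X$ extending the given one near the boundary differ by a homeomorphism of a disc rel boundary, which is isotopic to the identity rel boundary (Alexander). In the same way, precomposing $D$ with the lift, commuting with $\pi_1(R)$, of a homeomorphism of $R$ isotopic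 to the identity does not change the structure. We say simply that we precompose.

*Textbook facts.* Finite embedded graphs on surfaces are tame (Schoenflies), so their subarcs have regular neighborhoods, which are discs. The region between two nested closed discs is an annulus (the two-dimensional annulus theorem), and orientation-preserving boundary homeomorphisms extend over it. For a branched covering $S\to\mathbb S^2$ of degree $d$, Riemann–Hurwitz says $\chi(S)=2d-\sum(\text{orders of branch points})$.

## 3. What an isotopy cannot do

To show $\sigma_1=\sigma_2$ we would need a homeomorphism $\varphi$ of $R$, isotopic to the identity, with $D_1\circ\tilde\varphi=D_2$. The sensible plan is to build $\varphi$ over a triangulation $T$ of $R$: first near the vertices, then along the edges, then on the triangles. Let us see where it breaks.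

At a vertex $v$ we need a point of $\tilde R$ whose $D_1$-value is $D_2(\tilde v)$. In Section 1, $D_1$ has image $\mathbb H$ while $D_2$ also takes values in the lower half-plane. If $D_2(\tilde v)$ is such a value, there is nowhere to send $v$: isotopies move points within the sheets that $D_1$ has and cannot create a sheet. A bubble supplies one, over the whole sphere except a slit.

Along an edge from $v$ to $w$, with the ends already matched, we need an arc in $R$ from $v$ to $w$ that develops onto $D_2(e)$. Some arc $c$ from $v$ to $w$ develops onto some path $p$ with the right ends. To replace $p$ by $D_2(e)$ we need sheets in the right places, connected in the right way. Section 4 shows how one bubble provides them.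

On a triangle, once the boundary agrees, the map has surplus sheets, and these must be recognized as bubbles and removed. Branch points are then in the way, because their values, too, are invariant under isotopy. Sections 6–10 deal with this.

So the strategy is to add bubbles freely until the developing maps agree near the $1$-skeleton, and then to find inside each triangle the bubbles that can be taken off.

## 4. Rerouting an arc through an inserted sphere

**Lemma 1.** Let $c\subset R$ be an arc and $c_0$ a compact subarc in its interior, containing no branch points. Let $D$ be injective on $c_0$, and let $a_0=D(c_0)$ have endpoints $z_0,z_1$. Let $a_1\subset\mathbb S^2$ be an arc with endpoints $z_0,z_1$ and $a_0\cap a_1=\{z_0,z_1\}$. Suppose that the images under $D$ of short pieces of $c\setminus c_0$ adjacent to the ends of $c_0$ do not meet $a_1$. Let $O$ be a neighborhood of $c_0$. Then there is a $1$-bubble-on along an arc $\beta\subset O$, disjoint from $\overline{c\setminus c_0}$, such that in the new structure, with developing map $D'$, there is an arc $c_0'$ with the same endpoints as $c_0$, free of branch points, which $D'$ maps homeomorphically onto $a_1$. Moreover $c'=(c\setminus c_0)\cup c_0'$ is an arc, and $c_0'$ lies in the interior of a disc $U\subset O$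 that meets $c$ and $c'$ in chords with the same endpoints. The endpoints of $D(\beta)$ may be chosen freely in some nonempty open sets.

The idea is that the new arc follows $a_1$ for a moment in $R$, slips into the inserted sphere, where all of $a_1$ is available, and slips back near the other end.

*Proof.*

**Step 1: a flat picture near $c_0$.** This step moves everything into a disc on the sphere. Since $D$ is a local homeomorphism at the points of the compact arc $c_0$ and injective on $c_0$, it is injective on a neighborhood of $c_0$. Let $\epsilon_-,\epsilon_+$ be short closed pieces of $c$ adjacent to $c_0$, with images $f_-\ni z_0$ and $f_+\ni z_1$. Then $f_-\cup a_0\cup f_+$ is an arc that meets $a_1$ only in $z_0,z_1$, so $f_-\cup a_0\cup f_+\cup a_1$ is a finite embedded graph. Let $V$ be a thin regular neighborhood of $a_0$ with respect to this graph, and $U\subset O$ its preimage near $c_0$. After shortening $\epsilon_\pm$, the map $D:U\to V$ is a homeomorphism of closed discs, $c\cap U=\epsilon_-\cup c_0\cup\epsilon_+$, the arc $f_-\cup a_0\cup f_+$ is a chord of $V$, and $a_1\cap V=s_0\cup s_1$, where $s_0,s_1$ are disjoint arcs, $s_i$ joins $z_i$ to $\partial V$, and $s_i$ meets $f_-\cup a_0\cup f_+$ only in $z_i$.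

**Step 2: the slit.** This step chooses where to bubble. The arcs $\kappa_0=f_-\cup s_0$ and $\kappa_1=f_+\cup s_1$ are disjoint chords of $V$. They cut $V$ into three regions $L_0,M,L_1$, where $M$ is adjacent to both chords and $L_i$ only to $\kappa_i$. Let $b\subset\operatorname{int}V$ be an arc that starts in $\operatorname{int}L_0$, crosses $\kappa_0$ once at an interior point $r_0$ of $s_0$, runs through $M$, crosses $\kappa_1$ once at an interior point $r_1$ of $s_1$, and ends in $\operatorname{int}L_1$. The endpoints of $b$ are arbitrary points of $\operatorname{int}L_0$ and $\operatorname{int}L_1$. We have $b\cap f_\pm=\emptyset$ and $a_1\cap b=\{r_0,r_1\}$. (Whether $b$ meets $a_0$ does not matter, since $c_0$ will be discarded.) Put $\beta=(D|_U)^{-1}(b)$ and make the $1$-bubble-on along $\beta$. Since $c\cap U=\epsilon_-\cup c_0\cup\epsilon_+$, the arc $\beta$ is disjoint from $\overline{c\setminus c_0}$.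

**Step 3: the new arc.** This step traces $a_1$ in the new surface. Follow the lift of $s_0$ in $U$ from its end over $z_0$ to $\beta$ at $r_0$; cross into the inserted slit sphere; follow there $a_1$ from $r_0$ to $r_1$, which meets the slit $b$ only at its ends; cross back into $U$; follow the lift of $s_1$ to its end over $z_1$. With one bubble, a path that reaches a slit from either side continues on the other side in the other sheet, so this path is continuous. It is simple, since its three parts lie in $U$, in the sphere and in $U$, and $s_0\cap s_1=\emptyset$. It develops homeomorphically onto $a_1$ and avoids the branch points, which are the ends of $\beta$. It meets $\overline{c\setminus c_0}$ only in its endpoints, because $s_i$ meets $f_-\cup f_+$ only in $z_i$. It lies in the interior of $U$ after bubbling, which is again a disc, and $\epsilon_-\cup c_0'\cup\epsilon_+$ is a chord of it with the old endpoints. $\square$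

## 5. Agreement along the edges of a triangulation

We state this part so that it serves both theorems. A triangulation $T$ of $R$ is *adapted* to $\sigma_2$ if all branch points of $\sigma_2$ are vertices, the edges are smooth for $\sigma_2$ away from these vertices and have piecewise smooth $D_2$-images, and $D_2$ is injective on each closed triangle of the lift $\tilde T$. If $\sigma_2$ is unbranched, any sufficiently fine triangulation with smooth edges is adapted. Let $T^1$ be the $1$-skeleton.

The set $D_2(\tilde T^1)$ is $\theta$-invariant and has measure zero. For a structure with developing map $D$ that equals $D_2$ near the lifts of the vertices, call its branch points outside the vertices *free*. The genericity condition is: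

**(G)** All free branch points are simple, and the $D$-values of different free branch points have disjoint $\theta$-orbits, all missing $D_2(\tilde T^1)$.

If (G) holds and we make a $1$-bubble-on whose developed endpoints may be chosen in open sets, we can keep (G): the points to avoid form a null set together with finitely many $\theta$-orbits, which are countable. Isotopies do not change values. From now on, bubbling endpoints are always chosen in this way.

**Lemma 2 (edges).** Let $T$ be adapted to $\sigma_2$, and let $D$ be the developing map of a structure with monodromy $\theta$ such that $D=D_2$ near every lift of every vertex and (G) holds. Then finitely many $1$-bubble-ons and isotopies, all inside discs that miss the vertices, lead to a structure with developing map $D^*=D_2$ near $\tilde T^1$, still satisfying (G).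

*Proof.* Let $e_1,\dots,e_r$ be the edges and $\Gamma_i=\{\text{vertices}\}\cup e_1\cup\dots\cup e_i$. Suppose that $D=D_2$ near the lifts of $\Gamma_{i-1}$ and that (G) holds. We treat $e=e_i$, joining $v$ to $w$, with a fixed lift.

**Step 1: the frame.** This step isolates the part of $e$ that still has to be matched. Choose $v',w'\in e$ close to $v,w$ such that $D=D_2$ near the subarcs $[v,v']$ and $[w',w]$ of $e$. Put $e^\circ=[v',w']\subset e$. Choose a closed disc $O_1\subset R\setminus\Gamma_{i-1}$, a neighborhood of $e^\circ$, meeting $e$ in a chord $e_-\cup e^\circ\cup e_+$, where $v'\in e_-\subset[v,v']$ and $w'\in e_+\subset[w',w]$. So $D=D_2$ near $e_\pm$, and there are no branch points on $e_\pm$. Write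
$$g=D_2(e^\circ),\quad g_\pm=D_2(e_\pm),\quad x=D_2(v'),\quad y=D_2(w').$$
Since $D_2$ is injective on the lift of $e$, the union $g_-\cup g\cup g_+$ is a simple arc, and we choose $v',w'$ so that it is smooth near $x$ and $y$.

**Step 2: an initial arc.** This step produces some arc from $v'$ to $w'$ whose image we can then improve. Choose an arc $c^\circ$ in $\operatorname{int}O_1$ from $v'$ to $w'$, smooth for $D$, avoiding branch points, meeting $e_\pm$ only in $v',w'$ and leaving $v',w'$ in directions not tangent to $e$. After a generic perturbation that is constant near the ends, $p=D(c^\circ)$ is an immersed path from $x$ to $y$ with finitely many transverse double points and no triple points, it passes through $x,y$ only at its ends, and its interior is transverse to $g$. Its end rays at $x,y$ are distinct from those of $g$ and $g_\pm$, so $p$ and $g$ meet in finitely many points. Put $c=e_-\cup c^\circ\cup e_+$, a chord of $O_1$.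

We modify the structure by applying Lemma 1 to $c$, with bubblings in $\operatorname{int}O_1$. Each time $\beta$ is disjoint from $e_\pm$, so nothing changes near $e_\pm$, and the new $c^\circ$ is again an arc in $\operatorname{int}O_1$ free of branch points. The path $p$ becomes piecewise smooth, with corners that are neither double points nor on $g$.

**Step 3: making $p$ simple.** The purpose is to remove one double point by pulling a strand of $p$ over the starting point $x$. Parametrize $p$ on $[0,1]$. If $p$ is not simple, let $t_0$ be the smallest time at which $p(t_0)$ is a double point, and $p(t_0)=p(t_1)$ with $t_1>t_0$. Since $p$ passes through $x,y$ only at its ends, $0<t_0<t_1<1$. By minimality of $t_0$ and absence of triple points, $p([0,t_0])$ is a simple arc and $p^{-1}(p([0,t_0]))=[0,t_0]\cup\{t_1\}$. A small regular neighborhood $B$ of $p([0,t_0])$ is a disc with boundary transverse to $p$ and $g$, with $y\notin B$ and $\partial B\cap p\cap g=\emptyset$, and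
$$p^{-1}(B)=[0,t_0+\varepsilon]\cup[t_1-\varepsilon',t_1+\varepsilon''].$$
The second interval gives a chord $a_0$ of $B$, crossed exactly once by $p([0,t_0+\varepsilon])$. So in $B$ the chord $a_0$ separates $x=p(0)\in\operatorname{int}B$ from $p(t_0+\varepsilon)\in\partial B$. Let $a_1$ be the arc of $\partial B$ that has the endpoints of $a_0$ and lies on the side of $x$. The path $p$ meets $\partial B$ only in $p(t_0+\varepsilon)$, which is on the other side, and in the endpoints of $a_0$. Hence $a_1$ meets $p$ only in its endpoints. Just before $t_1-\varepsilon'$ and just after $t_1+\varepsilon''$ the path $p$ is outside $B$, so it does not meet $a_1$ there. Thus Lemma 1 applies with $c_0$ the subarc of $c^\circ$ over $[t_1-\varepsilon',t_1+\varepsilon'']$. The new $p$ uses $a_1$ instead of $a_0$: it has one double point fewer, is still transverse to $g$, and has unchanged end rays. After finitely many applications $p$ is simple.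

**Step 4: from $p$ to $g$.** The purpose is to lower $k=|\operatorname{int}p\cap\operatorname{int}g|$ to $0$ and then to jump from $p$ to $g$. Note that Lemma 1 requires the old and new image arcs to meet only at their ends, so we cannot go to $g$ at once.

Suppose $k>0$, and let $q$ be the first point of $\operatorname{int}p$ along $\operatorname{int}g$, starting from $x$. Then $Y=g[x,q]\cup p[q,y]$ is a simple arc. At $q$ the two rays of $g$ alternate with the two rays of $p$, since the crossing is transverse. So the incoming ray of $g$ and the outgoing ray of $p$, which form $Y$ near $q$, are adjacent: on one side of $Y$ at $q$ there is no ray, and the incoming ray of $p$ and the outgoing ray of $g$ are both on the other side. Let $p'$ be a slight push-off of $Y$ to the empty side with the same endpoints, leaving $x$ at a small angle to $g$ and arriving at $y$ at a small angle to $p$.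

First, $p'\cap p=\{x,y\}$. The path $p$ meets $Y$ only in $x$ and in $p[q,y]$. Near the part of $Y$ on $g$, the path $p$ is present only near $x$, where its ray differs from that of $g$, and near $q$, where its incoming ray is on the other side. Along $p[q,y]$ the arc $p'$ runs parallel to $p$ until they meet at $y$.

Second, $p'$ crosses $\operatorname{int}g$ transversally, once near each point of $\operatorname{int}g\cap\operatorname{int}p[q,y]$ other than $q$, so at most $k-1$ times. Indeed along $g[x,q]$ the arc $p'$ is parallel to $g$ and leaves $x$ beside it; at $q$ the outgoing ray of $g$ is on the other side; at $y$ the ray of $g$ differs from that of $p$, and $p'$ arrives close to $p$.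

Third, the end rays of $p'$ are distinct from those of $p$, $g$ and $g_\pm$, if the angles are small and nonzero. In particular short pieces of $g_\pm$ adjacent to $x$ and $y$ meet $p'$ only in $x$ and $y$.

So Lemma 1 applies with $c_0=c^\circ$, $a_0=p$, $a_1=p'$. It replaces $p$ by $p'$ and lowers $k$. When $k=0$, we have $p\cap g=\{x,y\}$ and $g_-\cup g\cup g_+$ is simple, so Lemma 1 applies with $c_0=c^\circ$, $a_0=p$, $a_1=g$.

**Step 5: an isotopy that carries $e$ to the new arc.** We have reached a developing map $D'$ and a chord $c_1=e_-\cup c^\circ\cup e_+$ of $O_1$, free of branch points, with $D'=D_2$ near $e_\pm$ and $D'$ mapping $c^\circ$ homeomorphically onto $g=D_2(e^\circ)$. So $D'$ is injective on $c_1$, hence near $c_1$, and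
$$\psi=(D'|_{\text{near }c_1})^{-1}\circ D_2$$
is an orientation-preserving embedding into $O_1$ of a strip neighborhood in $O_1$ of the chord $e_-\cup e^\circ\cup e_+$. It maps this chord to $c_1$ and is the identity near $e_\pm$. The complements in $O_1$ of the strip and of its image each consist of two discs, in corresponding positions because $\psi$ is the identity near $e_\pm$. By Schoenflies and coning, $\psi$ extends to a homeomorphism of $O_1$ rel $\partial O_1$, and by the identity to $R$. It is isotopic to the identity. After precomposition with it, the developing map equals $D_2$ near $e$, and still near $\Gamma_{i-1}$, because $O_1\cap\Gamma_{i-1}=\emptyset$. This completes the induction. $\square$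

## 6. Triangles as branched coverings of the sphere

Suppose now that $D^*=D_2$ near $\tilde T^1$ and (G) holds. Let $t$ be a closed triangle with a lift, $f=D^*|_t$, $V=D_2(t)$, $J=\partial V$ and $W=\overline{\mathbb S^2\setminus V}$. Near $\partial t$ we have $f=D_2$, an embedding onto a neighborhood of $J$ in $V$. Glue a copy $\widetilde W$ of $W$ to $t$ along $\partial t\cong J$. We obtain a sphere $S=t\cup\widetilde W$ and a map
$$F=f\cup\mathrm{id}:S\to\mathbb S^2,\tag{1}$$
a local homeomorphism near $\widetilde W$ and a branched local homeomorphism on a compact surface, that is, a branched covering of some degree $d$. Its branch points lie in $\operatorname{int}t$ and are simple; by (G) their values are distinct and not on $J$. By Riemann–Hurwitz there are $2d-2$ of them. If $d=1$, then $f:t\to V$ is a homeomorphism and nothing is left to do. The aim is to lower $d$ by bubble-offs inside $t$.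

*Degree 2, by hand.* There are two branch values $q_1,q_2$, each with a single preimage, the branch point itself. The point of $\widetilde W$ over a point of $W$ is not a branch point, so $q_1,q_2\in\operatorname{int}V$. Join them by an arc $b\subset\operatorname{int}V$. Over the simply connected set $\mathbb S^2\setminus b$ the covering is trivial, so $S$ consists of two spheres slit along $b$ and glued crosswise. One of them contains $\widetilde W$; the other is contained in $t$. So $t$ is a copy of $V$ with one bubble, and taking it off gives $d=1$.

*Degree 3: two difficulties.* First, with four branch values in $V$ it is not clear along which arc to look for a bubble. Second, branch values may lie in $W$: take the sphere $S_1=V\cup\widetilde W$, glue to it a second sphere $S_2$ along a slit in $\operatorname{int}V$, and glue a third sphere to $S_2$ along a slit in $\operatorname{int}W$. The part of $F^{-1}(W)$ other than $\widetilde W$ is then a connected double covering of $W$ with two branch points, and not two copies of $W$. Values do not move under isotopy, so we cannot just push these two branch values into $V$; this must be achieved by the moves. Both difficulties are solved by writing coverings as permutations.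

## 7. Permutation tuples, half twists and bubbles

Let $B\subset\mathbb S^2$ be a closed disc, $*\in\partial B$, and $q_1,\dots,q_n\in\operatorname{int}B$ distinct.

**Definition (arc system, tuple).** An *arc system* is a tuple $(\lambda_1,\dots,\lambda_n)$ of arcs in $B$ from $*$ to the points $q_i$, in some order, disjoint except at $*$, with interiors in $\operatorname{int}B$, listed in their order at $*$. The loop $\gamma_i$ runs along $\lambda_i$, around its endpoint on a small circle, and back. The $\gamma_i$ freely generate $\pi_1(B\setminus\{q_1,\dots,q_n\},*)$, and $\gamma_1\cdots\gamma_n$ is the boundary loop. For a branched covering $P\to B$, branched at most over the $q_i$, with fibre $\Lambda$ over $*$, let $\rho:\pi_1\to\operatorname{Sym}(\Lambda)$ be its monodromy, with conventions that make $\rho$ a homomorphism, where $(\pi\tau)(i)=\pi(\tau(i))$. The *tuple* of the covering is $(\rho(\gamma_1),\dots,\rho(\gamma_n))$.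

Two examples: the covering $z\mapsto z^{k+1}$ of the unit disc has tuple $(c)$ with $c$ a $(k+1)$-cycle; in degree $2$ of Section 6, the part over $V$ has tuple $((1\,2),(1\,2))$. We recall that branched coverings with labeled fibre, connected or not, are classified by $\rho$ up to a unique label-preserving isomorphism over $B$, and every tuple of permutations occurs.

*Hurwitz moves.* Fix $i$ and a thin disc with $*$ on its boundary that contains $\lambda_i\cup\lambda_{i+1}$ and meets the other arcs only in $*$. Keep $\lambda_i$, but put it in position $i+1$; as new arc in position $i$ take one that leaves $*$ just before $\lambda_i$, passes around the end of $\lambda_i$, and ends at the endpoint of $\lambda_{i+1}$. For any two-arc system in the thin disc the product of its two loops is the boundary loop of the thin disc. So the new loop $\gamma'$ satisfies $\gamma'\gamma_i=\gamma_i\gamma_{i+1}$, that is, $\gamma'=\gamma_i\gamma_{i+1}\gamma_i^{-1}$. Keeping $\lambda_{i+1}$ instead, in position $i$, gives the inverse change. Hence, by changing the arc system, entries $(A,A')$ in positions $i,i+1$ can be replaced by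
$$M:\ (AA'A^{-1},A)\qquad\text{or}\qquad M^{-1}:\ (A',A'^{-1}AA'),\tag{2}$$
the endpoints of the two arcs being interchanged. The covering itself does not change. The product of the tuple and the group generated by its entries do not change either.

**Lemma 3 (bubbling computation).** Let $P_1\to B$ be a branched covering with fibre $\Lambda_1$ over $*$ and tuple $(\pi_1,\dots,\pi_n)$, where $\pi_i=\pi_{i+1}=1$ for some $i$. Let $b\subset\operatorname{int}B$ be an arc joining the endpoints of $\lambda_i$ and $\lambda_{i+1}$, close to $\lambda_i\cup\lambda_{i+1}$, such that $\lambda_i,\lambda_{i+1},b$ bound a thin disc $\Delta$ that lies in the sector between $\lambda_i$ and $\lambda_{i+1}$ at $*$ and meets the other $\lambda_j$ only in $*$. Let $a\in\Lambda_1$, let $\Delta_a\subset P_1$ be the lift of $\Delta$ containing the point $a$, and let $\beta\subset\Delta_a$ be the lift of $b$. Cut $P_1$ along $\beta$ and glue in $m$ copies of $B$ slit along $b$ as in an $m$-bubble-on. The result is a branched covering of $B$ with fibre $\Lambda_1\sqcup\{s_1,\dots,s_m\}$ over $*$ and tuple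
$$(\pi_1,\dots,\pi_{i-1},h,h^{-1},\pi_{i+2},\dots,\pi_n),\qquad h=(a\,s_1\cdots s_m),\tag{3}$$
where the $s_j$ are the points over $*$ in the inserted copies, suitably numbered, and $\pi_j$ acts trivially on the $s$'s for $j\ne i,i+1$.

*Proof.* Since $P_1$ is unbranched over the endpoints of $\lambda_i,\lambda_{i+1}$, the disc $\Delta$ lifts to disjoint discs $\Delta_l$, one for each $l\in\Lambda_1$. For $j\ne i,i+1$ the loop $\gamma_j$ does not meet $b$. So its lifts are those in $P_1$ and those in the inserted copies, and the latter are closed. The loop $\gamma_i$ crosses $b$ exactly once, on the small circle around the endpoint of $\lambda_i$, and $\gamma_{i+1}$ crosses $b$ exactly once, near the endpoint of $\lambda_{i+1}$. The directions are opposite, because $b$ starts at one of these points and ends at the other. In $P_1$ the lift of $\gamma_i$ from $l$ is closed and crosses only the lift of $b$ in $\Delta_l$, so it crosses $\beta$ if and only if $l=a$. The same holds for $\gamma_{i+1}$. In each inserted copy the lifts of both loops cross the slit once. Hence after gluing, $\gamma_i$ fixes every $l\ne a$ in $\Lambda_1$ and permutes $a$ and the inserted labels cyclically, in the order of gluing or in the reverse order, and $\gamma_{i+1}$ acts by the inverse cycle.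 Number the $s_j$ accordingly. $\square$

The next lemma reads this backwards: it recognizes a bubble from permutations.

**Lemma 4 (recognition).** Let $X\subset R$ be a closed disc, $f=D|_X$, and $P\subset X$ a compact subsurface such that $f|_P:P\to B$ is a branched covering with fibre $\Lambda$ over $*$, branched over distinct $q_1,\dots,q_n\in\operatorname{int}B$. Let $s_1,\dots,s_m\in\Lambda$ be distinct. Suppose each $s_j$ lies on a boundary circle of $P$ that is mapped homeomorphically to $\partial B$ and bounds a closed disc $E_j\subset\operatorname{int}X$ with $E_j\cap P=\partial E_j$, where $f:E_j\to\overline{\mathbb S^2\setminus B}$ is a homeomorphism. Let $Q=\overline{X\setminus(P\cup\bigcup E_j)}$, and suppose $\partial X\subset P$ and $Q\cap P\subset\partial P$. Suppose some arc system has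
$$\rho(\gamma_1)=h=(a\,s_1\cdots s_m),\quad\rho(\gamma_2)=h^{-1},\quad\rho(\gamma_i)(s_j)=s_j\ (i\ge3,\text{ all }j),\tag{4}$$
with $a\in\Lambda\setminus\{s_1,\dots,s_m\}$. Then one bubble-off of $m$ copies, inside $X$, replaces $X$ by a disc $X_1=P_1\cup Q$, with nothing changed outside $X$ or near $\partial X$. Here $P_1\to B$ is the branched covering with fibre $\Lambda\setminus\{s_1,\dots,s_m\}$, branched over the endpoints of $\lambda_3,\dots,\lambda_n$, with tuple $(1,1,\rho(\gamma_3),\dots,\rho(\gamma_n))$ restricted to $\Lambda\setminus\{s_1,\dots,s_m\}$.

*Proof.*

**Step 1: $P_1\cup Q$ makes sense.** Over a collar of $\partial B$, a covering is determined by the permutation of the boundary loop, with labels at $*$. For $P$ this permutation is $hh^{-1}\rho(\gamma_3)\cdots\rho(\gamma_n)$. It fixes the $s_j$, and on the other labels it is the boundary permutation of $P_1$. So a collar of $\partial P_1$ is canonically a collar of $\partial P$ minus the circles of the $s_j$. We can therefore attach $Q$ to $P_1$ where it was attached to $P$, and the maps to $\mathbb S^2$ fit together. The circle $\partial X$ is not the circle of any $s_j$, because $E_j\subset\operatorname{int}X$. So it survives with its collar.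

**Step 2: bubbling $P_1\cup Q$ gives $X$ back.** Apply Lemma 3 to $P_1$ with $i=1$ and this $a$. The arc $\beta$ contains no branch point, since $P_1$ is unbranched over $b$. The resulting covering of $B$ has, after numbering the inserted sheets so that the cycle is $h$, the tuple of $P$. By the classification it is isomorphic to $P$ over $B$, preserving labels. The $m$-bubble-on of $P_1\cup Q$ along $\beta$ consists of this covering, the copies of $\overline{\mathbb S^2\setminus B}$ contained in the inserted spheres, which are attached along the circles of the $s_j$, and $Q$. Hence it is isomorphic to $X$ over $\mathbb S^2$, by an isomorphism that is the identity on $Q$ and near $\partial X$.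

**Step 3: $X_1=P_1\cup Q$ is a disc.** By Step 2, $X$ is obtained from $X_1$ by an $m$-bubble-on. Bubbling replaces a disc in the surface by a disc, so it changes neither connectedness nor topological type. Since $X$ is a disc, so is $X_1$. By local replacement, putting $X_1$ in place of $X$ gives a structure on $R$ from which the given one arises by an $m$-bubble-on. $\square$

## 8. Pairs of equal transpositions

Here is degree $3$ by hand. Take the tuple $((1\,2),(2\,3),(1\,3),(2\,3))$, whose product is $1$ (apply the factors from the right: $1\mapsto1\mapsto3\mapsto2\mapsto1$ and $2\mapsto3\mapsto1\mapsto1\mapsto2$). No label $s$ is moved by exactly two entries that are equal. Use $M$ in positions $(1,2)$, then $(2,3)$, then $(3,4)$ to bring the entries moving $3$ to the front: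
$$((1\,3),(1\,2),(1\,3),(2\,3)),\quad((1\,3),(2\,3),(1\,2),(2\,3)),\quad((1\,3),(2\,3),(1\,3),(1\,2)).$$
Now $M^{-1}$ in positions $(1,2)$ gives $((2\,3),(1\,2),(1\,3),(1\,2))$: the number of entries moving $3$ dropped from three to two. Finally $M$ in positions $(2,3)$ gives $((2\,3),(2\,3),(1\,2),(1\,2))$, which has the form (4) with $m=1$, $s_1=3$, $a=2$. This works in general.

**Lemma 5.** Let $(t_1,\dots,t_n)$, $n=2d-2$, $d\ge2$, be transpositions of $\{1,\dots,d\}$ with product $1$ generating a transitive group, and let $s\in\{1,\dots,d\}$. By Hurwitz moves the tuple can be brought to a form with $t_1=t_2=(a\,s)$ for some $a\ne s$ and with $t_i$ fixing $s$ for $i\ge3$.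

*Proof.*

**Step 1: collect the entries that move $s$.** Among the tuples reachable by Hurwitz moves choose one with the minimal number $m$ of entries moving $s$. The product and the generated group are unchanged, so $m\ge1$ by transitivity. If $t_j$ fixes $s$ and $t_{j+1}$ moves $s$, then $M$ gives $(t_jt_{j+1}t_j,t_j)$, where the first entry moves $s$ and the second does not. So $m$ is unchanged, and we may assume that the entries moving $s$ are the first $m$: $(a_1\,s),\dots,(a_m\,s)$.

**Step 2: they are all equal.** If $a_i\ne a_{i+1}$, then $M^{-1}$ replaces the pair by $((a_{i+1}\,s),(a_i\,a_{i+1}))$, contradicting minimality. So the first $m$ entries all equal $(a\,s)$.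

**Step 3: there are exactly two.** The total product is $1$ and the other entries fix $s$. So $(a\,s)^m$ fixes $s$, the number $m$ is even, and the remaining $n-m$ transpositions have product $1$. Transitivity of the whole tuple means that the graph on $\{1,\dots,d\}$ with the transpositions as edges is connected. The vertex $s$ is joined only to $a$, so deleting it leaves a connected graph. Hence the remaining transpositions act transitively on the $d-1$ labels other than $s$. They define a connected branched covering of $\mathbb S^2$ of degree $d-1$ with $\chi=2(d-1)-(n-m)\le2$. So $n-m\ge2d-4$, that is, $m\le2$. Hence $m=2$. $\square$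

## 9. Moving a branch value

Now the second difficulty: a branch point has a value $q$, and we want it to have the value $x$.

Try it for a simple branch point. Near it we have two sheets $u_0,u_1$ and the permutation $c=(u_0\,u_1)$ at $q$. Make a $1$-bubble-on with ends over $x$ and a third point $y$, joining a sheet $s$ to $u_0$. By Lemma 3 the tuple is $(c,e,e)$ with $e=(u_0\,s)$, at the endpoints $(q,x,y)$. Put $h=(u_1\,s)$. One half twist $M$ of the first two gives $(h,c,e)$ at $(x,q,y)$, and $M$ on the last two gives $(h,h,c)$ at $(x,y,q)$. This has the form (4), but the bubble that we may now remove has its ends at $x$ and $y$, and the branch value $q$ remains where it was. The permutations are right and the endpoints are wrong. But iterate $M$ on the first pair: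
$$(c,e)\mapsto(h,c)\mapsto(e,h)\mapsto(c,e).$$
Three half twists restore the permutations and interchange the endpoints. So four half twists give $(h,c)$ at $(q,x)$, with the total tuple $(h,c,e)$ at $(q,x,y)$. Then $M$ on the last two entries gives $(h,h,c)$ at $(q,y,x)$. Remove the bubble with ends over $q$ and $y$: what remains is $c$ at $x$. The general case is the same, because the product $ce$ is a cycle of odd length $2k+1$.

**Lemma 6 (relocation of a branch point).** Let $U\subset R$ be a closed disc such that $D|_U:U\to B$ is a $(k+1)$-fold branched covering of a closed disc with a single branch point, of order $k$, over $q\in\operatorname{int}B$. Let $x\in\operatorname{int}B$, $x\ne q$. Then one $k$-bubble-on followed by one bubble-off of $k$ copies, both inside $U$, replaces $D|_U$ by a $(k+1)$-fold branched covering of $B$ with a single branch point, of order $k$, over $x$. The structure is unchanged outside $U$ and near $\partial U$.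

*Proof.*

**Step 1: the bubble-on.** Pick a third point $y\in\operatorname{int}B$ and an arc system $(\lambda_1,\lambda_2,\lambda_3)$ ending at $q,x,y$. Number the fibre so that $\rho(\gamma_1)=c=(u_0\,u_1\cdots u_k)$; also $\rho(\gamma_2)=\rho(\gamma_3)=1$. Make the $k$-bubble-on along the arc $\beta$ of Lemma 3 with $i=2$, $a=u_0$, $m=k$. The part $P$ over $B$, made of the slit $U$ and of $k$ slit copies of $B$, is a covering of degree $2k+1$ with tuple
$$(c,e,e^{-1}),\qquad e=(u_0\,s_1\cdots s_k),\qquad\text{endpoints }(q,x,y).$$
The boundary permutation is $c$, which fixes each $s_j$. The circle through $s_j$ bounds the disc $E_j\subset\operatorname{int}U$ that is the copy of $\overline{\mathbb S^2\setminus B}$ in the corresponding inserted sphere.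

**Step 2: exchange the roles of $q$ and $x$.** Put $C=ce$. Then $C(u_0)=s_1$, $C(s_i)=s_{i+1}$ for $i<k$, $C(s_k)=c(u_0)=u_1$, $C(u_i)=u_{i+1}$ for $1\le i<k$, and $C(u_k)=u_0$. So
$$C=(u_0\,s_1\cdots s_k\,u_1\cdots u_k),\tag{5}$$
a $(2k+1)$-cycle. Shifting by $k+1$ places, $C^{k+1}$ maps $u_0,s_1,\dots,s_{k-1},s_k$ to $u_1,u_2,\dots,u_k,u_0$ respectively. Hence
$$C^{k+1}eC^{-(k+1)}=(u_1\,u_2\cdots u_k\,u_0)=c.$$
Applying $M$ twice to $(A,A')$ gives
$$M^2(A,A')=\big((AA')A(AA')^{-1},(AA')A'(AA')^{-1}\big),$$
with the product and the order of the endpoints preserved. So $M^{2(k+1)}$ in positions $1,2$ conjugates both entries of $(c,e)$ by $C^{k+1}$. The second entry becomes $c$, and since the product is still $C$, the first becomes $Cc^{-1}=cec^{-1}$. With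
$$h=cec^{-1}=(u_1\,s_1\cdots s_k)$$
the tuple is now $(h,c,e^{-1})$, with endpoints $(q,x,y)$.

**Step 3: the bubble-off.** Applying $M$ in positions $2,3$ gives
$$(h,\ ce^{-1}c^{-1},\ c)=(h,h^{-1},c),\qquad\text{endpoints }(q,y,x).$$
Since $c$ fixes all $s_j$, Lemma 4 applies with $X=U$ after bubbling, $m=k$, $a=u_1$, $Q=\emptyset$. The bubble-off leaves the $(k+1)$-fold covering of $B$ with labels $u_0,\dots,u_k$ and monodromy $c$ at $x$, unbranched elsewhere. $\square$

## 10. Agreement on the triangles, and Theorem A

**Lemma 7 (triangles).** Let $T$ be adapted to $\sigma_2$, and let a structure with monodromy $\theta$ have a developing map $D^*=D_2$ near $\tilde T^1$ and satisfy (G). Then finitely many $1$-bubble-ons followed by finitely many $1$-bubble-offs lead from it to $\sigma_2$.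

*Proof.* For each triangle $t$ use the notation $f,V,J,W,S,\widetilde W,F,d$ of Section 6; see (1).

**Step 1: move all branch values into $\operatorname{int}V$.** After this step the part of $S$ over $W$ will consist of $d$ copies of $W$. Let $p_1,\dots,p_l$ be the branch points with values $q_j\in\operatorname{int}W$. Choose disjoint arcs $\mu_j$ from $q_j$ to points $x_j\in\operatorname{int}V$, crossing $J$ once and missing all other branch values. Choose disjoint closed disc neighborhoods $B_j$ of $\mu_j$ with $B_j\cap W$ connected, each containing no branch value other than $q_j$. Let $U_j$ be the component of $F^{-1}(B_j)$ containing $p_j$. It is a connected covering of a disc branched over the single value $q_j$, where it has the simple branch point $p_j$. So it is a disc, a two-fold covering of $B_j$, and $p_j$ is its only point over $q_j$.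

We need $U_j\subset\operatorname{int}t$, since only there may we change anything. The set $\widetilde W\cap F^{-1}(B_j)\cong W\cap B_j$ is connected and contains a point over $q_j$, different from $p_j$ because $p_j\in\operatorname{int}t$. So this point is not in $U_j$, and the connected set $\widetilde W\cap F^{-1}(B_j)$ lies in another component of $F^{-1}(B_j)$. Thus $U_j\cap\widetilde W=\emptyset$.

Apply Lemma 6 with $k=1$ in each $U_j$, with target $x_j$. The discs $U_j$, over all triangles, are disjoint, so we may perform first all the bubble-ons of these applications and then all the bubble-offs. Afterwards all branch values of $f$ lie in $\operatorname{int}V$, are distinct, and belong to simple branch points; $f=D_2$ still near $\partial t$; and the degree is still $d$ by Riemann–Hurwitz, because the number of branch points is unchanged.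

**Step 2: remove one sheet.** Suppose $d\ge2$. Let $P=f^{-1}(V)\subset t$ and $*\in J$, and label the fibre of $P\to V$ over $*$ by $1,\dots,d$, with label $1$ on $\partial t$. As the disc $W$ contains no branch values, $F^{-1}(W)$ consists of $d$ disjoint discs mapped homeomorphically to $W$: the disc $\widetilde W$, bounded by the circle of label $1$, and for each $s\ne1$ a disc $E_s\subset\operatorname{int}t$ bounded by the circle through $s$. So $P=F^{-1}(V)$ is a sphere minus $d$ open discs. It is connected and its boundary circles map homeomorphically to $J$. Hence the tuple of $P\to V$ consists of $2d-2$ transpositions with product $1$ generating a transitive group. Fix $s\ne1$. By Lemma 5, for some arc system the tuple is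
$$((a\,s),(a\,s),t_3,\dots,t_{2d-2})\quad\text{with } t_i \text{ fixing } s.$$
Lemma 4, with $X=t$, $B=V$, $m=1$, $s_1=s$ and $Q=\bigcup_{s'\ne1,s}E_{s'}$, gives a bubble-off inside $t$, with nothing changed near $\partial t$. Afterwards $t$ carries a map of the same kind, of degree $d-1$, with distinct simple branch values in $\operatorname{int}V$. Repeat until $d=1$. Then $F$ is a homeomorphism, so $f:t\to V$ is a homeomorphism equal to $D_2$ near $\partial t$.

**Step 3: conclude.** Do this in all triangles. The final developing map is $D''=D_2\circ\tilde\varphi$, where $\varphi$ is given on each triangle by $(D_2|_t)^{-1}\circ f$; it preserves each triangle and is the identity near $T^1$. By the Alexander trick in each triangle, $\varphi$ is isotopic to the identity. So the final structure is $\sigma_2$. All bubble-ons were made in Step 1 before any bubble-off, and all have $N=1$. $\square$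

*Proof of Theorem A.*

**Step 1: triangulation.** Choose a triangulation $T$ adapted to $\sigma_2$: edges smooth for $\sigma_2$, and so fine that $D_2$ is injective on each closed triangle of $\tilde T$.

**Step 2: vertices.** This step provides the hypothesis of Lemma 2, using bubbles to create the missing sheets. For the vertices $v$ take disjoint small closed discs $U_v$, each a neighborhood of $v$ embedded by $D_1$. Fix lifts, and make a $1$-bubble-on along an arc in $\operatorname{int}U_v$ whose developed image does not contain $D_2(\tilde v)$, with endpoints chosen for (G). The new disc $U_v$ contains a copy of the slit sphere, hence an interior non-branch point $v^*$ with value $D_2(\tilde v)$. The germ at $v$ of $\varphi=D^{-1}\circ D_2$, with values near $v^*$, is an orientation-preserving local homeomorphism sending $v$ to $v^*$. It maps a small closed disc around $v$ to one around $v^*$. The complements of these two discs in $U_v$ are annuli, so $\varphi$ extends to a homeomorphism of $R$ supported in $U_v$, which is isotopic to the identity. After precomposition the developing map equals $D_2$ near $\tilde v$, hence, by equivariance, near all lifts of $v$.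

**Step 3: edges and triangles.** Lemma 2 makes the developing maps agree near $\tilde T^1$, by $1$-bubble-ons. Lemma 7 then leads to $\sigma_2$, by $1$-bubble-ons followed by $1$-bubble-offs. So all bubble-ons precede all bubble-offs and all have $N=1$; let $\sigma'$ be the structure after the last bubble-on.

**Step 4: the numbers agree.** Each bubble-on with $N=1$ raises the total branching order $\sum_k k\,n_k$ by $2$, and each such bubble-off lowers it by $2$. It is $0$ for $\sigma_1$ and for $\sigma_2$. Hence there are as many bubble-offs as bubble-ons. $\blacksquare$

## 11. Parities, and Theorem B

*Proof of necessity.* Grafting inserts an unbranched annulus along a loop disjoint from the singular points, and inverse grafting removes one, so every $n_k$ is unchanged. A bubble-on or bubble-off with $N$ copies changes $n_N$ by $\pm2$ and no other $n_k$. So all parities $n_k\bmod2$ are invariant. $\square$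

*Proof of sufficiency.* Suppose $n_k(\sigma_1)\equiv n_k(\sigma_2)\pmod 2$ for all $k$.

**Step 1: equal branching.** A $k$-bubble-on along a short arc is always possible and raises only $n_k$, by $2$. Performing such bubble-ons on $\sigma_1$ or on $\sigma_2$, we may assume $n_k(\sigma_1)=n_k(\sigma_2)$ for all $k$; the bubble-ons made on $\sigma_2$ appear, reversed, as bubble-offs at the end of the sequence. After an isotopy $\sigma_1,\sigma_2$ have the same branch points in $R$, with the same orders.

**Step 2: a triangulation adapted to $\sigma_2$.** Branch points must be vertices, and yet $D_2$ must be injective on triangles. Take small disjoint closed discs around the branch points on which $D_2$ is, in suitable coordinates, $z\mapsto z^{k+1}$ onto a round disc. Mark at least $3(k+1)$ equally spaced points on each boundary circle. Triangulate the complement of the discs finely, with smooth edges and with these points among the vertices, and cone the resulting subdivision of the circles to the centers. Each coned triangle lies in a sector of angle at most $2\pi/(3(k+1))$, whose image is a sector of angle at most $2\pi/3$. So $D_2$ is injective on it. The edges are smooth away from the branch points and have piecewise smooth images.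

**Step 3: vertices that are branch points.** The goal is to give each branch point its $D_2$-value and then to match the maps near it. Let $p$ be a branch point of order $k$, with values $q=D_1(\tilde p)$ and $q'=D_2(\tilde p)$. Let $U$ be a small closed disc around $p$ with $D_1|_U$ a $(k+1)$-fold covering of a disc $B$, branched at $p$ only; these discs are disjoint for different $p$ and contain no other vertex.

Suppose $q\ne q'$. Lemma 6 moves values only inside a disc over which all $k+1$ sheets at $p$ are present, and $U$ need not reach $q'$. So we first extend the sheets. Choose an arc $\mu$ from $q$ to $q'$ such that, after shrinking $B$, we have $q'\notin B$ and $\mu\cap B$ is a radius of $B$. Let $\mu_0,\dots,\mu_k$ be the lifts of $\mu\cap B$ from $p$. Choose distinct points $m_0,\dots,m_k\in\mu\cap\operatorname{int}B\setminus\{q\}$ and disjoint short arcs $b_i\subset\operatorname{int}B\setminus\{q\}$, each crossing $\mu$ exactly once, at $m_i$. Make $1$-bubble-ons along the lifts $\beta_i$ of $b_i$ crossing $\mu_i$, with endpoints chosen for (G). In the new structure the lift of $\mu$ that starts at $p$ along $\mu_i$ passes at $m_i$ into the $i$-th inserted sphere, and there it follows $\mu$ up to $q'$, since $\mu$ meets $b_i$ only once. For $j\ne i$ the arc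 $\beta_j$ does not meet $\mu_i$, because $b_j$ meets $\mu$ only in $m_j$ and $\beta_j$ contains the point of $\mu_j$ over $m_j$. So there are $k+1$ lifts of all of $\mu$ from $p$, disjoint except at $p$, free of other branch points, in the interior of the new disc $U$.

Let $Z$ be the union of these lifts. Near $p$, and near every other point of $Z$, where $D$ is a local homeomorphism, the preimage of $\mu$ in $U$ is $Z$ itself. So $Z$ has a compact neighborhood $N\subset\operatorname{int}U$ in which the preimage of $\mu$ is $Z$, containing no branch point except $p$, and with $\partial N$ disjoint from the preimage of $\mu$. For a small closed disc neighborhood $B_\mu$ of $\mu$, the boundary $\partial N$ does not meet the preimage of $B_\mu$. So $N\cap D^{-1}(B_\mu)\to B_\mu$ is a branched covering, branched only at $p$. Over $q$ its only point is $p$, so it has degree $k+1$, and every component contains $p$. Hence it is connected, and, being branched over one point only, it is a disc $U_\mu\subset\operatorname{int}U$. By Lemma 6, one bubble-on and one bubble-off of $k$ copies in $U_\mu$ replace $p$ by a branch point $p^*\in\operatorname{int}U$ of order $k$ with value $q'$. If $q=q'$, put $p^*=p$.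

Now $D$ near $p^*$ and $D_2$ near $p$ are both $(k+1)$-fold coverings of a neighborhood of $q'$ branched only over $q'$. By the classification, $D\circ\varphi=D_2$ near $p$ for some orientation-preserving local homeomorphism $\varphi$ with $\varphi(p)=p^*$. As in Step 2 of the proof of Theorem A, extend $\varphi$ to a homeomorphism supported in $U$ and precompose. Then $D=D_2$ near $p$. Besides the branch points so treated, the only branch points present are simple ones created by $1$-bubble-ons, and they satisfy (G).

**Step 4: the other vertices, edges and triangles.** At the remaining vertices, which are unbranched for $D_1$ and $D_2$, perform Step 2 of the proof of Theorem A in discs $U_v$ disjoint from the discs $U$, where the structure is still that of $\sigma_1$. Then Lemma 2 applies; its bubbles and isotopies take place away from the vertices. Then Lemma 7 applies. Its Section 6 input holds also at a corner of $t$ that is a branch point: near $\partial t$, corners included, $f=D_2|_t$ is an embedding onto a neighborhood of $J$ in $V$, so $F$ is a local homeomorphism near $\widetilde W$; and the interior of $t$ contains only simple branch points, with distinct values off $D_2(\tilde T^1)$. The result is $\sigma_2$, and only bubble-ons and bubble-offs were used. $\blacksquare$
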